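\title{Convexity of the plateau for $-\Delta_1 u-\Delta_p u=a$ in convex domains}

\begin{abstract}
Let $\Omega\subset\mathbb R^n$ be a bounded convex domain, $a>0$ and $p\in(1,\infty)$, and let $u$ minimize $\int_\Omega |Dv|+\frac1p\int_\Omega|Dv|^p-a\int_\Omega v$ on $W^{1,p}_0(\Omega)$. When $u$ is nontrivial, it attains its maximum on a set $M$ of positive measure. We prove that $M$ is convex. For $n\ge2$ we prove more: the set $\{u>0\}$ is convex and $u^{(p-1)/(p+1)}$ is concave on it, so that all superlevel sets of $u$ are convex. The proof shows that the concave envelope of $u^{(p-1)/(p+1)}$ produces a subsolution, which the minimizer must dominate. Away from the plateau this is a viscosity argument; across the plateau it rests on a perimeter inequality for the convex hull of $M$.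
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Let $\Omega\subset\mathbb R^n$ be a bounded domain, let $a>0$ and $p\in(1,\infty)$, and consider
\begin{equation}\label{eq:F}
F(v)=\int_\Omega|Dv|+\frac1p\int_\Omega|Dv|^p-a\int_\Omega v,\qquad v\in W^{1,p}_0(\Omega).
\end{equation}
The formal Euler--Lagrange equation is $-\Delta_1u-\Delta_pu=a$, where $\Delta_1u=\operatorname{div}(Du/|Du|)$ and $\Delta_pu=\operatorname{div}(|Du|^{p-2}Du)$. For $n=2$, $p=2$ the functional describes the laminar flow of a Bingham fluid through a pipe of cross section $\Omega$.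

For a measurable set $G\subset\mathbb R^n$ let $|G|$ be its Lebesgue measure and
\[
P(G)=\sup\Big\{\int_G\operatorname{div}\phi:\ \phi\in C^1_c(\mathbb R^n;\mathbb R^n),\ |\phi|\le1\Big\}\in[0,\infty]
\]
its De Giorgi perimeter. The Cheeger constant of $\Omega$ is
\[
\nu(\Omega)=\inf\{P(G)/|G|:\ G\subset\Omega\text{ measurable},\ |G|>0\}.
\]
The link between these quantities and $F$ is the coarea formula: for $0\le v\in W^{1,p}_0(\Omega)$,
\[
F(v)=\int_0^\infty\big(P(\{v>t\})-a|\{v>t\}|\big)\,dt+\frac1p\int_\Omega|Dv|^p .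
\]
Each superlevel set pays its perimeter and gains $a$ times its volume, and the last term couples the levels. If $a\le\nu(\Omega)$, no level set is profitable and the minimizer is $0$. We take the following known facts for granted.
\begin{itemize}
\item[(K1)] $F$ has a unique minimizer $u$ in $W^{1,p}_0(\Omega)$.
\item[(K2)] $u$ is nontrivial if and only if $a>\nu(\Omega)$.
\item[(K3)] $u$ is Lipschitz continuous in $\Omega$, and continuous on $\overline\Omega$ if $\partial\Omega$ is Lipschitz.
\item[(K4)] If $u$ is nontrivial, the maximum set $M=\{u=\max u\}$, the \emph{plateau}, has $|M|>0$.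
\item[(K5)] In that case $P(M)=a|M|$, and $P(G)\ge a|G|$ for all measurable $G\Subset\operatorname{int}M$.
\end{itemize}
Is $M$ convex when $\Omega$ is convex? The question was posed, as a reasonable conjecture, in \cite{MW}. In a ball the plateau is a concentric ball (Section~\ref{sec:ball}). Without convexity of $\Omega$ the answer is no: in the annulus $\Omega=B_2\setminus\overline{B_1}$ with $a>\nu(\Omega)$, uniqueness makes $u$ even, so a convex $M$ would contain $0\notin\Omega$. Nor can convexity be read off from (K4) and (K5). The union of two closed balls $B,B'$ of radius $n/a$ at positive distance has both properties: perimeter is additive over the two pieces, $P(B)=a|B|$, and for $G\subset B$ the isoperimetric inequality gives $P(G)\ge P(B)(|G|/|B|)^{1-1/n}\ge a|G|$. A proof must therefore use the function $u$ around the plateau, down to the level zero where the shape of $\Omega$ enters. We prove the following.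

\begin{theorem}\label{thm:main}
Let $\Omega\subset\mathbb R^n$ be a bounded convex domain, $p\in(1,\infty)$ and $a>\nu(\Omega)$. Let $u$ be the minimizer of $F$, $c=\max u$ and $M=\{u=c\}$.
\begin{itemize}
\item[(i)] $M$ is convex.
\item[(ii)] If $n\ge2$, then $\{u>0\}$ is convex and $u^{(p-1)/(p+1)}$ is concave on $\{u>0\}$. Hence the subsets $\{u\ge t\}$ and $\{u>t\}$ of $\overline\Omega$ are convex for all $t\ge0$.
\item[(iii)] If $n\ge2$, then $u\in C^1(\{u>0\})$; in $\{0<u<c\}$ we have $Du\ne0$ and $u$ is real analytic; and $P(M)-a|M|\le P(G)-a|G|$ for every measurable $G\subset M$. Hence $P(G)\ge a|G|$ for all measurable $G\subset M$.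
\end{itemize}
\end{theorem}

We do not claim that the exponent $(p-1)/(p+1)$ is optimal; Section~\ref{sec:idea} explains where it comes from.

From now on $\Omega$, $a$, $u$, $c$, $M$ are as in the theorem. Since $F(|u|)\le F(u)$, uniqueness gives $u\ge0$, and $c>0$ by (K2). A bounded convex domain has Lipschitz boundary, so by (K3) $u$ is continuous on $\overline\Omega$, and $u=0$ on $\partial\Omega$. Consequently $\{u>0\}$ is an open subset of $\Omega$, and $\{u\ge t\}$ is a compact subset of $\Omega$ for $t>0$; in particular $M$ is. Of (K3) we use only this and the local Lipschitz continuity of $u$ in $\Omega$. Of (K5) we use only $P(M)=a|M|$, and only for the last sentence of (iii). We never assume that $u>0$ in $\Omega$.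

\section{Balls and the one-dimensional case}\label{sec:ball}

Write $F(v)=\int_\Omega j(Dv)-a\int_\Omega v$ with the convex integrand $j(\xi)=|\xi|+|\xi|^p/p$. For $\xi\ne0$ its gradient is
\[
\sigma(\xi)=\frac{\xi}{|\xi|}+|\xi|^{p-2}\xi .
\]
Put $\partial j(\xi)=\{\sigma(\xi)\}$ for $\xi\neq0$ and $\partial j(0)=\{z:|z|\le1\}$. Then
\begin{equation}\label{eq:sub}
j(\xi')-j(\xi)\ge z\cdot(\xi'-\xi)\qquad\text{for all }\xi,\xi'\in\mathbb R^n,\ z\in\partial j(\xi),
\end{equation}
by convexity if $\xi\ne0$, and because $j(\xi')\ge|\xi'|\ge z\cdot\xi'$ if $\xi=0$.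

\begin{proposition}\label{prop:ball}
Let $n\ge1$ and $\rho=n/a$. The minimizer of $F$ on $W^{1,p}_0(B_R)$ is $0$ if $\rho\ge R$. If $\rho<R$, it is
\[
u(x)=\int_{\max\{|x|,\rho\}}^R\Big(\frac s\rho-1\Big)^{1/(p-1)}ds,\qquad\text{and}\qquad M=\overline{B_\rho}.
\]
\end{proposition}

\begin{proof}
Let $u$ be the function in the statement; it is Lipschitz and vanishes on $\partial B_R$. Let $\Sigma(x)=-x/\rho$, so that $-\operatorname{div}\Sigma=a$. For $|x|<\rho$ we have $Du=0$ and $|\Sigma|\le1$. For $|x|>\rho$ we have $Du=-(|x|/\rho-1)^{1/(p-1)}x/|x|$ and $\sigma(Du)=-\big(1+|x|/\rho-1\big)x/|x|=\Sigma$. So $\Sigma\in\partial j(Du)$ a.e., and \eqref{eq:sub} gives, for $v\in W^{1,p}_0(B_R)$,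
\[
F(v)-F(u)\ge\int\Sigma\cdot D(v-u)-a\int(v-u)=\int(-\operatorname{div}\Sigma-a)(v-u)=0.\qedhere
\]
\end{proof}

Here $P(M)/|M|=n/\rho=a$, as (K5) predicts, and $u$ itself is concave, being a concave nonincreasing function of $|x|$. The proof also shows how to read the equation on the plateau: the undefined quotient $Du/|Du|$ is replaced by a field of modulus at most $1$.

\begin{proof}[Proof of Theorem~\ref{thm:main}(i) for $n=1$]
After a translation $\Omega=(-R,R)$. Since $u$ is nontrivial, Proposition~\ref{prop:ball} gives $M=[-1/a,1/a]$.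
\end{proof}

From now on $n\ge2$.

\section{The method, on two contact points}\label{sec:idea}

The plan is to build a function $u^*\ge u$ with convex superlevel sets, to show that $u^*$ is a subsolution of the equation, and to conclude from the minimality of $u$ that $u^*\le u$. We take $u^*=\psi(w^*)$, where $u=\psi(w)$ with an increasing function $\psi$, $\psi(0)=0$, and $w^*$ is the smallest concave function above $w$. This section finds $\psi$ by a computation in which everything is assumed smooth.

For $q\ne0$ the maps $q\mapsto q/|q|$ and $q\mapsto|q|^{p-2}q$ have the derivatives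
\[
A_1(q)=\frac1{|q|}\Big(I-\frac{q\otimes q}{|q|^2}\Big)\ge0,\qquad
A_p(q)=|q|^{p-2}\Big(I+(p-2)\frac{q\otimes q}{|q|^2}\Big).
\]
The eigenvalues of $A_p(q)$ are $|q|^{p-2}$ on $q^\perp$ and $(p-1)|q|^{p-2}$ on $q$, so $A_p(q)$ is positive definite. For a symmetric matrix $X$ let
\[
\kappa(q,X)=-\operatorname{tr}(A_1(q)X).
\]
If $\zeta$ is smooth and $D\zeta\ne0$, then $\kappa(D\zeta,D^2\zeta)=-\operatorname{div}(D\zeta/|D\zeta|)$. This is the sum of the principal curvatures of the level surface of $\zeta$, counted as positive when the superlevel set is convex: for $\zeta(y)=f(y')-y_n$ with $Df(0)=0$ it equals $-\Delta f(0)$ above $y'=0$, and for $\zeta=-|x|$ it equals $(n-1)/|x|$. We use repeatedly that $\operatorname{tr}(AX)\le\operatorname{tr}(AY)$ if $A\ge0$ and $X\le Y$.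

With $g=(\psi')^{p-1}$ we have $\sigma(Du)=Dw/|Dw|+g(w)|Dw|^{p-2}Dw$, and the equation $-\operatorname{div}\sigma(Du)=a$ becomes
\begin{equation}\label{eq:wg}
\kappa(Dw,D^2w)-g(w)\operatorname{tr}\big(A_p(Dw)D^2w\big)=a+g'(w)|Dw|^p .
\end{equation}
Suppose that at a point $x$ the envelope is spanned by two points: $x=\lambda_1x_1+\lambda_2x_2$ and $r:=w^*(x)=\lambda_1w_1+\lambda_2w_2$, with $w_i=w(x_i)>0$, $\lambda_i>0$, $\lambda_1+\lambda_2=1$. Let $q=Dw^*(x)\ne0$, $X=D^2w^*(x)\le0$, $X_i=D^2w(x_i)$. By concavity of $w^*\ge w$,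
\[
\lambda_1w(x_1+\xi_1)+\lambda_2w(x_2+\xi_2)\le w^*(x+\lambda_1\xi_1+\lambda_2\xi_2)
\]
for small $\xi_1,\xi_2$, with equality at $\xi_1=\xi_2=0$. The first-order terms give $Dw(x_1)=Dw(x_2)=q$, so the matrices $A_1$ and $A_p$ are the same at the three points. The second-order terms with $\xi_i=tn_ie$ give
\begin{equation}\label{eq:twopoint}
\lambda_1n_1^2X_1+\lambda_2n_2^2X_2\le X\qquad\text{whenever }\lambda_1n_1+\lambda_2n_2=1 .
\end{equation}
The point is that \eqref{eq:twopoint} may be used with a different choice of $n_i$ for each of the two second-order terms in \eqref{eq:wg}. The choice $n_i=1$, a common translation, gives $\kappa(q,X)\le\sum\lambda_i\kappa(q,X_i)$. The choice $n_i=\sqrt{g(w_i)}/m$ with $m=\sum\lambda_i\sqrt{g(w_i)}$ gives $-m^2\operatorname{tr}(A_pX)\le-\sum\lambda_ig(w_i)\operatorname{tr}(A_pX_i)$. Adding and using \eqref{eq:wg} at $x_1,x_2$,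
\[
\kappa(q,X)-m^2\operatorname{tr}(A_p(q)X)\le a+|q|^p\sum\lambda_ig'(w_i).
\]
Since $-\operatorname{tr}(A_pX)\ge0$, this yields the inequality ``$\le$'' in \eqref{eq:wg} for $w^*$ at $x$ as soon as $g(r)\le m^2$ and $\sum\lambda_ig'(w_i)\le g'(r)$, which hold if $\sqrt g$ is convex and $g'$ is concave.

The constant $g=1$, that is $w=u$, passes this test, but it fails at the boundary. A contact point $x_i$ may have $w(x_i)=0$. There $\xi_i$ can move to one side only, and all that remains is that $w$ is touched from above, within $\overline{\{u>0\}}$, by a quadratic polynomial. In the ball of Proposition~\ref{prop:ball} let $x_0\in\partial B_R$, $e=-x_0/R$, $\xi=x-x_0$ and $t>t_0=(R/\rho-1)^{1/(p-1)}$. For every $N$ and for $x\in\overline{B_R}$ near $x_0$,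
\[
u(x)\le t_0(R-|x|)\le t_0\,e\cdot\xi\le t\,e\cdot\xi-N(e\cdot\xi)^2 .
\]
For the polynomial on the right, $q=te$, $X=-2Ne\otimes e$, $\kappa(q,X)=0$ and $-\operatorname{tr}(A_p(q)X)=2N(p-1)t^{p-2}$ is unbounded in $N$. So for $w=u$ no inequality survives at $x_0$. The offending term disappears if $g(0)=0$. Among the powers $g(r)=r^\beta$, $\beta>0$, convexity of $\sqrt g$ means $\beta\ge2$ and concavity of $g'$ means $1\le\beta\le2$. This leaves $g(r)=r^2$, for which $m=r$ and both conditions hold with equality.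

We therefore fix
\[
\alpha=\frac{p-1}{p+1},\qquad\psi(r)=\alpha r^{1/\alpha}\quad(r\ge0),\qquad w=\psi^{-1}(u)=(u/\alpha)^{\alpha},
\]
so that $\psi'(r)=r^{2/(p-1)}$ and $\psi'(r)^{p-1}=r^2$, and we set, for $r\ge0$, $q\ne0$, $X$ symmetric,
\[
\mathcal G(r,q,X)=\kappa(q,X)-r^2\operatorname{tr}(A_p(q)X)-2r|q|^p .
\]
The function $\mathcal G$ is continuous. The next lemma passes from $\mathcal G$ to vector fields of the kind used in Proposition~\ref{prop:ball}; it allows $\zeta$ to change sign.

\begin{lemma}\label{lem:field}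
Let $\zeta\in C^1(V)$, $V\subset\mathbb R^n$ open, with $D\zeta$ locally Lipschitz and $D\zeta\ne0$. Let $Z=\psi(\zeta_+)$ and $\Sigma=D\zeta/|D\zeta|+\zeta_+^2|D\zeta|^{p-2}D\zeta$. Then $Z\in C^1(V)$, $\Sigma$ is locally Lipschitz, $\Sigma\in\partial j(DZ)$ in $V$, and $-\operatorname{div}\Sigma=\mathcal G(\zeta_+,D\zeta,D^2\zeta)$ a.e.
\end{lemma}

\begin{proof}
The function $r\mapsto\psi(r_+)$ is $C^1$ on $\mathbb R$ with derivative $r_+^{2/(p-1)}$, so $DZ=\zeta_+^{2/(p-1)}D\zeta$. Where $\zeta>0$, $DZ\ne0$ and $\sigma(DZ)=\Sigma$. Where $\zeta\le0$, $DZ=0$ and $|\Sigma|=1$. The function $r\mapsto r_+^2$ is $C^1$ with derivative $2r_+$, so $\Sigma$ is locally Lipschitz, and by the chain rule $\operatorname{div}\Sigma=\operatorname{tr}(A_1D^2\zeta)+\zeta_+^2\operatorname{tr}(A_pD^2\zeta)+2\zeta_+|D\zeta|^p$ a.e.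
\end{proof}

Three things separate the computation above from a proof. First, $w$ is only known to be continuous; we replace derivatives by jets and \eqref{eq:twopoint} by the theorem on sums, and we prove the inequality $\mathcal G\le a$ for $w$ also at points where $w=0$ (Sections~\ref{sec:comp} and~\ref{sec:env}). Second, to be compared with a minimizer, $u^*$ must be a subsolution in the sense of distributions; this follows from a $C^{1,1}$ estimate for $w^*$ (Section~\ref{sec:env}). Third, $q=0$ on the plateau of $w^*$, which is the convex hull of $M$, and there the computation says nothing; what is needed instead is a perimeter inequality for that hull (Section~\ref{sec:hull}). Section~\ref{sec:final} assembles the pieces.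

\section{Tools}\label{sec:tools}

\subsection*{Sobolev functions and the first variation}
For $f\in W^{1,p}$ we have $f_+\in W^{1,p}$, $Df_+=\mathbf 1_{\{f>0\}}Df$ a.e., $Df=0$ a.e.\ on each level set of $f$, and $f\mapsto f_+$ is continuous in $W^{1,p}$. Let $\varphi\in W^{1,p}_0(\Omega)$. As $t\downarrow0$, the quotient $\big(j(Du+tD\varphi)-j(Du)\big)/t$ tends to $\sigma(Du)\cdot D\varphi$ where $Du\ne0$ and to $|D\varphi|$ where $Du=0$. By convexity, for $t\in(0,1]$ it lies between the integrable functions $j(Du)-j(Du-D\varphi)$ and $j(Du+D\varphi)-j(Du)$. Dominated convergence and $F(u+t\varphi)\ge F(u)$ give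
\begin{equation}\label{eq:EL}
\int_{\{Du\ne0\}}\sigma(Du)\cdot D\varphi+\int_{\{Du=0\}}|D\varphi|\ \ge\ a\int_\Omega\varphi\qquad\text{for all }\varphi\in W^{1,p}_0(\Omega).
\end{equation}

\subsection*{Total variation and perimeter}
For $f\in L^1_{\rm loc}(\mathbb R^n)$ and $V$ open, let $|Df|(V)$ be the supremum of $\int f\operatorname{div}\phi$ over $\phi\in C^1_c(V;\mathbb R^n)$ with $|\phi|\le1$, and $\operatorname{TV}(f)=|Df|(\mathbb R^n)$. Then $P(E)=\operatorname{TV}(\mathbf 1_E)=P(\mathbb R^n\setminus E)$, and $\operatorname{TV}(f)=\int|Df|\,dx$ for Lipschitz $f$. We use the following textbook facts.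
\begin{itemize}
\item[(B1)] If $f_k\to f$ in $L^1_{\rm loc}$, then $|Df|(V)\le\liminf|Df_k|(V)$ for each open $V$. Mollification does not increase $\operatorname{TV}$.
\item[(B2)] If $\operatorname{TV}(f)<\infty$, the distribution $Df$ is a finite vector measure with total variation measure $|Df|$, and $\int f\operatorname{div}\phi=-\int\phi\cdot dDf$ for every Lipschitz field $\phi$ with compact support.
\item[(B3)] A sequence of subsets of a bounded set with bounded perimeters has a subsequence whose indicator functions converge in $L^1$.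
\item[(B4)] (Coarea.) $\operatorname{TV}(f)=\int_{\mathbb R}P(\{f>t\})\,dt$. If $f$ is locally Lipschitz on an open set $V$ and $h\ge0$ is Borel, then $\int_Vh|Df|\,dx=\int_{\mathbb R}\int_{V\cap\{f=t\}}h\,d\mathcal H^{n-1}dt$.
\item[(B5)] If $C$ is a convex body (compact, convex, with nonempty interior), then $|D\mathbf 1_C|=\mathcal H^{n-1}\llcorner\partial C$. If $C\subset C'$ are convex bodies, then $P(C)\le P(C')$, because the nearest point projection onto $C$ is $1$-Lipschitz and maps $\partial C'$ onto $\partial C$.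
\end{itemize}
Perimeter does not see null sets, while pointwise touching arguments do. For measurable $E$ we therefore introduce the \emph{essential closure}
\[
[E]=\{x\in\mathbb R^n:\ |E\cap B_\rho(x)|>0\text{ for all }\rho>0\}.
\]
Its complement is the union of the open balls in which $E$ is null. Hence $[E]$ is closed, $|E\setminus[E]|=0$, $[E]\subset\overline E$, and if $P(E)<\infty$ the measure $|D\mathbf 1_E|$ is concentrated on $[E]$.

\subsection*{Convexity}
\begin{itemize}
\item[(C1)] (Carath\'eodory.) The convex hull of a compact set in $\mathbb R^d$ is compact, and each of its points is a convex combination of $d+1$ points of the set.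
\item[(C2)] A concave function $f$ on an open convex set is continuous. At each $x$ there is a supergradient, a vector $q$ with $f(x+\xi)\le f(x)+q\cdot\xi$ for all admissible $\xi$, and $f$ is differentiable at $x$ if and only if there is only one. If $f$ is differentiable everywhere, it is $C^1$, and its critical points are its maximum points.
\item[(C3)] If $f$ is concave and $f+\frac\Lambda2|x|^2$ is convex on an open convex set, then $f\in C^1$ and $Df$ is $\Lambda$-Lipschitz, since the mollifications satisfy $-\Lambda I\le D^2f_\delta\le0$. If $Df$ is locally Lipschitz, then at a.e.\ $x$ it is differentiable (Rademacher), $D^2f(x)$ is symmetric, and $f$ has the second-order Taylor expansion at $x$; if moreover $D^2f\ge-\Lambda I$ a.e.\ in a ball, then $f+\frac\Lambda2|x|^2$ is convex there.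
\end{itemize}

\subsection*{Jets and the theorem on sums}
Let $O\subset\mathbb R^n$ be any set, $f:O\to\mathbb R$, $x_0\in O$, and write $\xi=x-x_0$. A pair $(q,X)$, with $q\in\mathbb R^n$ and $X$ symmetric, belongs to the superjet $J^{2,+}_Of(x_0)$ if
\[
f(x)\le f(x_0)+q\cdot\xi+\tfrac12X\xi\cdot\xi+o(|\xi|^2)\qquad\text{as }O\ni x\to x_0 .
\]
It belongs to the closed superjet $\bar J^{2,+}_Of(x_0)$ if there are $x_k\in O$ and $(q_k,X_k)\in J^{2,+}_Of(x_k)$ with $(x_k,f(x_k),q_k,X_k)\to(x_0,f(x_0),q,X)$. At interior points of $O$ we omit the subscript. If $(q,X)\in J^{2,+}_Of(x_0)$ and $\gamma>0$, the polynomial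
\[
\zeta(x)=q\cdot\xi+\tfrac12X\xi\cdot\xi+\gamma|\xi|^2,\qquad D\zeta(x_0)=q,\quad D^2\zeta=X+2\gamma I,
\]
touches strictly: for all small $r>0$,
\begin{equation}\label{eq:strict}
f(x)\le f(x_0)+\zeta(x)-\tfrac\gamma2|\xi|^2\qquad\text{for }x\in O\cap\overline{B_r(x_0)}.
\end{equation}
We call $\zeta$ the \emph{$\gamma$-polynomial} of $(q,X)$ at $x_0$.

\begin{theorem}[Theorem on sums, {\cite[Thm.~3.2]{CIL}}]\label{thm:sums}
Let $O_1,\dots,O_m\subset\mathbb R^n$ be locally compact, let $f_i$ be upper semicontinuous on $O_i$, and let $\Phi$ be $C^2$ near $\hat y=(\hat y_1,\dots,\hat y_m)\in\prod O_i$. Suppose that $\sum f_i(y_i)-\Phi(y)$ has a local maximum over $\prod O_i$ at $\hat y$, and let $T=D^2\Phi(\hat y)$. Then for each $\varepsilon>0$ there are symmetric matrices $Y_i$ with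
\[
(D_{y_i}\Phi(\hat y),Y_i)\in\bar J^{2,+}_{O_i}f_i(\hat y_i),\qquad\operatorname{diag}(Y_1,\dots,Y_m)\le T+\varepsilon T^2 .
\]
\end{theorem}

That $\Phi$ is $C^2$ only near $\hat y$ is no restriction: one replaces $O_i$ by $O_i\cap\overline{B_\rho(\hat y_i)}$, which does not change the jets at points of $B_\rho(\hat y_i)$. If the $O_i$ are open and the $f_i$ are $C^2$, the theorem is the second-order condition for a maximum, with $Y_i=D^2f_i(\hat y_i)$.

\section{Comparison and a differential inequality for $w$}\label{sec:comp}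

A minimizer cannot rise above a strict supersolution in the inside of a ball if it stays below near the boundary of the ball. The ball may stick out of $\Omega$.

\begin{lemma}\label{lem:comp}
Let $B=B_r(x_0)\subset\mathbb R^n$, and let $Z:B\to[0,\infty)$ and $\Sigma:B\to\mathbb R^n$ be Lipschitz, with $\Sigma\in\partial j(DZ)$ and $-\operatorname{div}\Sigma>a$ a.e.\ in $B$. If $u\le Z$ in $\Omega\cap B\setminus B_{r/2}(x_0)$, then $u\le Z$ in $\Omega\cap B$.
\end{lemma}

\begin{proof}
Let $\varphi=(u-Z)_+$ in $\Omega\cap B$ and $\varphi=0$ elsewhere. Take $\chi\in C_c^\infty(B)$ with $0\le\chi\le1$ and $\chi=1$ on $B_{r/2}(x_0)$. Then $\varphi=(\chi u-\chi Z)_+$ in $\Omega$, and $\chi Z\ge0$ is Lipschitz on $\mathbb R^n$. If $C_c^\infty(\Omega)\ni u_k\to u$ in $W^{1,p}$, the Lipschitz functions $(\chi u_k-\chi Z)_+$ vanish off $\operatorname{supp}u_k$, because $\chi Z\ge0$, and converge to $\varphi$ in $W^{1,p}(\Omega)$. So $\varphi\in W^{1,p}_0(\Omega)$; as a function on $\mathbb R^n$ it lies in $W^{1,p}$ and has support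 in $\overline{B_{r/2}(x_0)}$.

The competitor $v=u-\varphi$ has $Dv=DZ$ a.e.\ on $\{\varphi>0\}$ and $Dv=Du$ a.e.\ elsewhere. By minimality, \eqref{eq:sub} and integration by parts,
\[
0\ge F(u)-F(v)=\int_{\{\varphi>0\}}\big(j(Du)-j(DZ)\big)-a\int\varphi\ge\int\Sigma\cdot D\varphi-a\int\varphi=\int(-\operatorname{div}\Sigma-a)\varphi .
\]
Hence $\varphi=0$ a.e., and everywhere in $\Omega\cap B$ by continuity.
\end{proof}

Let $S=\overline{\{u>0\}}$, a compact subset of $\overline\Omega$ on which $w$ is continuous. The next lemma says that $w$ is a viscosity subsolution on all of $S$, the points with $w=0$ included. At such a point it reads $\kappa(q,X)\le a$.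

\begin{lemma}\label{lem:visc}
If $x_0\in S$, $(q,X)\in\bar J^{2,+}_Sw(x_0)$ and $q\ne0$, then $\mathcal G(w(x_0),q,X)\le a$.
\end{lemma}

\begin{proof}
By continuity of $\mathcal G$ it suffices to treat $(q,X)\in J^{2,+}_Sw(x_0)$. Suppose $\mathcal G(w(x_0),q,X)>a$. Choose $\gamma>0$ with $\mathcal G(w(x_0),q,X+2\gamma I)>a$, let $\zeta$ be the $\gamma$-polynomial of $(q,X)$ at $x_0$, and let $\zeta_s=w(x_0)+\zeta-s$. Choose $r,s_0>0$ so small that \eqref{eq:strict} holds and that on $\overline B$, $B=B_r(x_0)$, we have $D\zeta\ne0$ and $\mathcal G((\zeta_s)_+,D\zeta_s,D^2\zeta_s)>a$ for $0<s<s_0$. Fix $s<\min\{s_0,\gamma r^2/8\}$, and let $Z\ge0$ and $\Sigma$ be given by Lemma~\ref{lem:field} for $\zeta_s$. They are Lipschitz on $B$, $\Sigma\in\partial j(DZ)$, and $-\operatorname{div}\Sigma>a$ a.e. For $x\in S\cap B$ with $|\xi|\ge r/2$, \eqref{eq:strict} gives $w\le w(x_0)+\zeta-\gamma r^2/8<\zeta_s$, so $u=\psi(w)\le Z$. In $\Omega\setminus S$ we have $u=0\le Z$. Lemma~\ref{lem:comp} gives $u\le Z$ in $\Omega\cap B$.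

If $w(x_0)>0$, then $x_0\in\Omega$ and $Z(x_0)=\psi((w(x_0)-s)_+)<u(x_0)$. If $w(x_0)=0$, then $\zeta_s(x_0)<0$, so $Z=0$ near $x_0$, while $x_0$ is a limit of points of $\Omega$ with $u>0$. Both cases contradict $u\le Z$.
\end{proof}

The condition $g(0)=0$ of Section~\ref{sec:idea} enters through Lemma~\ref{lem:field}: it makes $\Sigma$ continuous across $\{\zeta_s=0\}$. For $\psi(r)=r$, any field in $\partial j(DZ)$ would jump there from modulus $1+|D\zeta|^{p-1}$ to modulus at most $1$.

\section{The concave envelope}\label{sec:env}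

Let $K=\operatorname{conv}S$. It is a convex body, since it contains the open set $\{u>0\}$; in particular $\{u>0\}\subset\operatorname{int}K$. Because $\Omega$ is convex,
\begin{equation}\label{eq:KinOmega}
K\subset\overline\Omega,\qquad\operatorname{int}K\subset\operatorname{int}\overline\Omega=\Omega .
\end{equation}
Let $\Gamma\subset\mathbb R^{n+1}$ be the convex hull of the graph of $w$ over $S$, compact by (C1), and let $w^*(x)=\max\{t:(x,t)\in\Gamma\}$ for $x\in K$. Then $w^*$ is concave because $\Gamma$ is convex, upper semicontinuous because $\Gamma$ is compact, and $0\le w^*\le\max w$. Moreover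
\begin{equation}\label{eq:env}
w^*\Big(\sum\lambda_iy_i\Big)\ge\sum\lambda_iw(y_i)\qquad\text{for }y_i\in S,\ \lambda_i\ge0,\ \sum\lambda_i=1,
\end{equation}
in particular $w^*\ge w$ on $S$, and by (C1) every $x\in K$ has a \emph{spanning representation} $x=\sum_{i=1}^m\lambda_ix_i$, $w^*(x)=\sum\lambda_iw(x_i)$, with $x_i\in S$, $\lambda_i>0$, $\sum\lambda_i=1$. Let $C=\operatorname{conv}M$.

\begin{lemma}\label{lem:basic}
The function $w^*$ is continuous on $K$, zero on $\partial K$ and positive in $\operatorname{int}K$. Moreover $C=\{w^*=\max w\}$ is a convex body contained in $\operatorname{int}K$.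
\end{lemma}

\begin{proof}
Let $x\in\partial K$ have a spanning representation, and let $\ell\ne0$ be linear with $\ell\le\ell(x)$ on $K$. From $\sum\lambda_i\ell(x_i)=\ell(x)$ we get $\ell(x_i)=\ell(x)$, so $x_i\notin\operatorname{int}K$ and hence $w(x_i)=0$ for all $i$. Thus $w^*(x)=0$. A point $x\in\operatorname{int}K$ is of the form $\lambda x_1+(1-\lambda)y$ with $x_1\in M$, $y\in K$, $\lambda>0$, so $w^*(x)\ge\lambda\max w>0$ by concavity. Continuity holds in $\operatorname{int}K$ by (C2), and at $\partial K$ because $w^*\ge0$ is upper semicontinuous and vanishes there. If $w^*(x)=\max w$, all points of a spanning representation lie in $M$; the converse inclusion is \eqref{eq:env}. So $C=\{w^*=\max w\}\subset\operatorname{int}K$. It is compact by (C1), and it has nonempty interior because a convex set without interior lies in a hyperplane, while $|C|\ge|M|>0$ by (K4).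
\end{proof}

Now the computation of Section~\ref{sec:idea} can be carried out rigorously.

\begin{lemma}\label{lem:envvisc}
If $x\in\operatorname{int}K$, $(q,X)\in J^{2,+}w^*(x)$ and $q\ne0$, then $\mathcal G(w^*(x),q,X)\le a$.
\end{lemma}

\begin{proof}
Replacing $X$ by $X+2\gamma I$ and letting $\gamma\to0$ at the end, we may assume by \eqref{eq:strict} that $w^*-\zeta$ has a local maximum at $x$, where $\zeta(y)=q\cdot(y-x)+\frac12X(y-x)\cdot(y-x)$. Take a spanning representation of $x$, and put $w_i=w(x_i)\ge0$, $r=w^*(x)=\sum\lambda_iw_i>0$ and $\Phi(y_1,\dots,y_m)=\zeta(\sum\lambda_iy_i)$. For $y_i\in S$ near $x_i$, \eqref{eq:env} gives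
\[
\sum\lambda_iw(y_i)-\Phi(y)\le(w^*-\zeta)\Big(\sum\lambda_iy_i\Big)\le(w^*-\zeta)(x)=\sum\lambda_iw(x_i)-\Phi(x_1,\dots,x_m).
\]
Apply Theorem~\ref{thm:sums} with $O_i=S$ and $f_i=\lambda_iw$. Here $D_{y_i}\Phi=\lambda_iq$ at the maximum point, $T$ has the blocks $\lambda_i\lambda_kX$, and $T^2$ has the blocks $\lambda_i\lambda_k|\lambda|^2X^2$ with $|\lambda|^2=\sum\lambda_i^2\le1$. Writing $Y_i=\lambda_iX_i$, we have $(q,X_i)\in\bar J^{2,+}_Sw(x_i)$. Testing the matrix inequality with the vectors $(n_1e,\dots,n_me)$, $e\in\mathbb R^n$, gives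
\begin{equation}\label{eq:mpoint}
\sum\lambda_in_i^2X_i\le X+\varepsilon X^2\qquad\text{whenever }\sum\lambda_in_i=1 .
\end{equation}
Take the trace of \eqref{eq:mpoint} with $n_i=1$ against $A_1=A_1(q)$, and with $n_i=w_i/r$ against $r^2A_p$, $A_p=A_p(q)$. With $\beta=\operatorname{tr}\big((A_1+r^2A_p)X^2\big)$ and Lemma~\ref{lem:visc} at each $x_i$,
\begin{align*}
\kappa(q,X)-r^2\operatorname{tr}(A_pX)&\le\sum\lambda_i\big[\kappa(q,X_i)-w_i^2\operatorname{tr}(A_pX_i)\big]+\varepsilon\beta\\
&\le\sum\lambda_i\big(a+2w_i|q|^p\big)+\varepsilon\beta=a+2r|q|^p+\varepsilon\beta .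
\end{align*}
The $X_i$ depend on $\varepsilon$, but the two ends of this chain do not involve them. Let $\varepsilon\to0$.
\end{proof}

For a concave function the Hessian has a sign, so an upper bound on $-\operatorname{tr}(A_pD^2w^*)$ bounds the whole Hessian. This is where $p>1$, through $A_p>0$, produces regularity. The Hessian of $w^*$ is a priori only a measure, and a bound at almost every point would not exclude a singular part; we therefore estimate $C^{1,1}$ approximations that inherit the inequality.

\begin{lemma}\label{lem:reg}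
We have $w^*\in C^1(\operatorname{int}K)$, and $Dw^*(x)=0$ if and only if $x\in C$. In $\operatorname{int}K\setminus C$ the gradient $Dw^*$ is locally Lipschitz and $\mathcal G(w^*,Dw^*,D^2w^*)\le a$ a.e.
\end{lemma}

\begin{proof}
\emph{Differentiability.} Suppose $x\in\operatorname{int}K$ has two supergradients $q_0\ne q_1$. Let $d=q_1-q_0$ and choose $t\in(0,1)$ with $q=q_0+td\ne0$. Since $q_0=q-td$ and $q_1=q+(1-t)d$,
\[
w^*(x+\xi)-w^*(x)\le\min\{q_0\cdot\xi,q_1\cdot\xi\}\le q\cdot\xi-\min\{t,1-t\}|d\cdot\xi|\le q\cdot\xi-N(d\cdot\xi)^2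
\]
for each $N$ and for $|\xi|$ small depending on $N$. So $(q,-2Nd\otimes d)\in J^{2,+}w^*(x)$. With $r=w^*(x)>0$, Lemma~\ref{lem:envvisc} and $A_1\ge0$ give $2Nr^2A_p(q)d\cdot d\le a+2r|q|^p$ for all $N$, which is impossible since $A_p(q)d\cdot d>0$. The first sentence of the lemma now follows from (C2) and Lemma~\ref{lem:basic}.

\emph{Hessian bound.} Let $B=B_\rho(x_0)$ with $Q=\overline{B_{2\rho}(x_0)}\subset\operatorname{int}K\setminus C$. On $Q$ both $w^*$ and $|Dw^*|$ lie in an interval $[m_0,m_1]$ with $m_0>0$, and there is $\theta>0$ with $A_p(q)\ge\theta I$ for $|q|\in[m_0,m_1]$. Consider the sup-convolution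
\[
w_\varepsilon(x)=\max_{y\in K}\Big(w^*(y)-\frac{|x-y|^2}{2\varepsilon}\Big),\qquad x\in\mathbb R^n .
\]
It is concave, as a partial maximum of a function that is jointly concave in $(x,y)$, and $w_\varepsilon+|x|^2/(2\varepsilon)$ is convex, as a maximum of affine functions of $x$. By (C3), $Dw_\varepsilon$ is Lipschitz. If $y$ is a maximizer for $x\in K$, comparison with the choice $y=x$ gives $|x-y|^2\le2\varepsilon\max w$ and $w^*(x)\le w_\varepsilon(x)\le w^*(y)$. Hence $w_\varepsilon\to w^*$ uniformly on $K$, and for $2\varepsilon\max w<\rho^2$ the maximizers for $x\in B$ lie in $Q$. Using $y+\xi$ as a competitor for $x+\xi$,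
\[
w^*(y+\xi)-w^*(y)\le w_\varepsilon(x+\xi)-w_\varepsilon(x)\qquad\text{for small }\xi,
\]
so $J^{2,+}w_\varepsilon(x)\subset J^{2,+}w^*(y)$, and the first component of any element is $Dw^*(y)$. At a.e.\ $x\in B$ the pair $(q,-Y)=(Dw_\varepsilon(x),D^2w_\varepsilon(x))$ lies in $J^{2,+}w_\varepsilon(x)$ and $Y\ge0$. Lemma~\ref{lem:envvisc} at $y$, with $r=w^*(y)$, gives
\[
m_0^2\,\theta\operatorname{tr}Y\le\operatorname{tr}(A_1(q)Y)+r^2\operatorname{tr}(A_p(q)Y)\le a+2r|q|^p\le a+2m_1^{p+1}.
\]
Thus $Y\le\Lambda I$ with $\Lambda$ independent of $\varepsilon$. By (C3), $w_\varepsilon+\frac\Lambda2|x|^2$ is convex on $B$; so is the limit $w^*+\frac\Lambda2|x|^2$, and by (C3) again $Dw^*$ is $\Lambda$-Lipschitz on $B$. The last assertion is Lemma~\ref{lem:envvisc} at the points where $w^*$ has a second-order Taylor expansion.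
\end{proof}

\section{The convex hull of the plateau}\label{sec:hull}

Off $C$ the function $u^*=\psi(w^*)$ satisfies $-\operatorname{div}\sigma(Du^*)\le a$. Near $\partial C$ the field $\sigma(Du^*)$ is close to the unit normal of the level sets, so integrating against a test function $\eta\ge0$ leaves the boundary term $\int_{\partial C}\eta$. On $C$ the functional $F$ can absorb $\int_C|D\eta|+a\int_C\eta$. We must therefore prove
\begin{equation}\label{eq:trace}
\int_{\partial C}\eta\,d\mathcal H^{n-1}\le\int_C|D\eta|+a\int_C\eta\qquad\text{for Lipschitz }\eta\ge0\text{ with compact support.}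
\end{equation}
This inequality has a global content. With $\eta=1$ near $C$ it says $P(C)\le a|C|$, which for a ball of radius $\rho$ means $\rho\ge n/a$, whereas the curvature bound $\kappa\le a$ on the boundary means only $\rho\ge(n-1)/a$. The proof combines a global inequality for $M$ (Lemma~\ref{lem:union}) with curvature bounds (Lemmas~\ref{lem:curv} and~\ref{lem:Mcurv}).

\subsection*{A global inequality for $M$}

\begin{lemma}\label{lem:union}
For every bounded set $G$ of finite perimeter and every $h\in\mathbb R^n$,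
\[
P(G\cup(M+h))\le P(G)+a|(M+h)\setminus G| .
\]
In particular $P(M)<\infty$, and $P(M)\le P(M\setminus G)+a|G|$ for all measurable $G\subset M$.
\end{lemma}

\begin{proof}
Replacing $G$ by $G-h$, we may take $h=0$. We test \eqref{eq:EL} with functions that concentrate on the top levels of $u$. For $k>1/c$ let $\omega_k=(1-k(c-u))_+$ in $\Omega$ and $\omega_k=0$ elsewhere. It is Lipschitz, with support in the compact set $\{u\ge c-1/k\}\subset\Omega$. Let $0\le f\le1$ be Lipschitz with compact support in $\mathbb R^n$, let $\varphi=(\omega_k-f)_+\in W^{1,p}_0(\Omega)$ and $E=\{\omega_k>f\}$. Off $E$, $D\varphi=0$ a.e. On $E$ we have $D\omega_k=kDu$ and $D\varphi=kDu-Df$ a.e. At points of $E$ with $Du\ne0$,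
\[
\sigma(Du)\cdot D\varphi\ge k|Du|-|\sigma(Du)||Df|=|D\omega_k|-|Df|-|Du|^{p-1}|Df|,
\]
and at points of $E$ with $Du=0$ we have $D\omega_k=0$ and $|D\varphi|=|Df|$. So \eqref{eq:EL} for $-\varphi$ gives
\[
\int_E|D\omega_k|\le\int_E|Df|+\|Df\|_\infty\int_{\{\omega_k>0\}}|Du|^{p-1}+a\int(\omega_k-f)_+ .
\]
Add $\int_{\mathbb R^n\setminus E}|Df|$ to both sides; the left side becomes $\operatorname{TV}(\max\{\omega_k,f\})$. As $k\to\infty$, the sets $\{\omega_k>0\}=\{u>c-1/k\}$ decrease to $M$, where $Du=0$ a.e., so the middle term tends to $0$. Also $\omega_k\to\mathbf 1_M$ in $L^1$. By (B1),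
\[
\operatorname{TV}(\max\{\mathbf 1_M,f\})\le\operatorname{TV}(f)+a\int_M(1-f).
\]
Let $f$ run through mollifications of $\mathbf 1_G$. Then $\operatorname{TV}(f)\le P(G)$, $\max\{\mathbf 1_M,f\}\to\mathbf 1_{G\cup M}$ in $L^1$, and (B1) gives the claim. For the last sentence apply it to $\emptyset$ and to $M\setminus G$; if $P(M\setminus G)=\infty$ there is nothing to prove.
\end{proof}

An inequality of the type $P(E)\le P(E\setminus G)+b|G|$ says that cutting a piece from $E$ saves at most $b$ times its volume in perimeter. The coarea formula turns it into an inequality for functions.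

\begin{lemma}\label{lem:layer}
Let $P(E)<\infty$ and $b\in\mathbb R$. Let $h$ be Lipschitz on $\mathbb R^n$ with compact support and $0\le h\le1$ on $[E]$. Suppose that $P(E)\le P(E\setminus G)+b|G|$ for the sets $G=E\cap[E]\cap\{h\ge\tau\}$, $\tau\in(0,1)$. Then
\[
\int h\,d|D\mathbf 1_E|\le\int_E|Dh|+b\int_Eh .
\]
\end{lemma}

\begin{proof}
Let $f=\mathbf 1_E(1-h)$. For $\phi\in C^1_c(\mathbb R^n;\mathbb R^n)$ with $|\phi|\le1$, (B2) gives
\[
\int f\operatorname{div}\phi=\int_E\operatorname{div}\big((1-h)\phi\big)+\int_EDh\cdot\phi=-\int(1-h)\phi\cdot dD\mathbf 1_E+\int_EDh\cdot\phi .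
\]
Since $|D\mathbf 1_E|$ is concentrated on $[E]$, where $1-h\ge0$, we get $\operatorname{TV}(f)\le P(E)-\int h\,d|D\mathbf 1_E|+\int_E|Dh|$. On the other hand $0\le f\le1$ a.e., and for $t\in(0,1)$ the set $\{f>t\}$ equals $E\setminus G_t$ up to a null set, with $G_t=E\cap[E]\cap\{h\ge1-t\}$. By (B4), the hypothesis and Fubini's theorem,
\[
\operatorname{TV}(f)=\int_0^1P(E\setminus G_t)\,dt\ge P(E)-b\int_0^1|G_t|\,dt=P(E)-b\int_Eh .\qedhere
\]
\end{proof}

\subsection*{Curvature bounds}
For a set $O$ and the zero function on $O$, the relation $(q,X)\in J^{2,+}_O0(x_0)$ says that near $x_0$ the set $O$ lies, up to $o(|\xi|^2)$, in the region $\{q\cdot\xi+\frac12X\xi\cdot\xi\ge0\}$; for $q\neq0$, $\kappa(q,X)$ is the curvature at $x_0$ of the boundary of that region. We say that \emph{$O$ satisfies $\kappa\le b$ at $x_0\in O$} if $\kappa(q,X)\le b$ for all $(q,X)\in\bar J^{2,+}_O0(x_0)$ with $q\ne0$. By continuity of $\kappa$ it suffices to verify the bound for $J^{2,+}_O0(x)$ at all $x\in O$ near $x_0$.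

\begin{lemma}\label{lem:curv}
Let $P(E)<\infty$, $x_0\in[E]$, $b\in\mathbb R$, $\rho_0>0$, and suppose that $P(E)\le P(E\setminus G)+b|G|$ for all measurable $G\subset E\cap B_{\rho_0}(x_0)$. Then $[E]$ satisfies $\kappa\le b$ at $x_0$.
\end{lemma}

\begin{proof}
The hypothesis passes to nearby points of $[E]$ with a smaller radius, so it suffices to treat $(q,X)\in J^{2,+}_{[E]}0(x_0)$, $q\ne0$. Suppose $\kappa(q,X)>b$. We cut off the small cap of $E$ at $x_0$ and use the normal field of the touching surfaces to show that too much perimeter is saved. Let $\zeta$ be the $\gamma$-polynomial of $(q,X)$ at $x_0$, with $\gamma>0$ and then $r<\rho_0$ so small that on $B=B_r(x_0)$ we have $D\zeta\ne0$, the smooth unit field $z=D\zeta/|D\zeta|$ satisfies $-\operatorname{div}z>b$, and $\zeta\ge\frac\gamma2|\xi|^2$ on $[E]\cap B$ by \eqref{eq:strict}. Let $0<s<\min\{1,\gamma r^2/8\}$, $\chi\in C^\infty_c(B)$ with $0\le\chi\le1$ and $\chi=1$ on $B_{r/2}(x_0)$, and $h=\chi(s-\zeta)_+\ge0$. On $[E]$ we have $h\le s<1$, and Lemma~\ref{lem:layer}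 applies because $\operatorname{supp}h\subset B_{\rho_0}(x_0)$. At points of $[E]$ with $h>0$ we have $|\xi|^2<2s/\gamma<r^2/4$, so $h=s-\zeta$ nearby and $Dh=-D\zeta$; on $\{h=0\}$ we have $Dh=0$ a.e. Hence $Dh\cdot z=-|Dh|$ a.e.\ on $E\cap B$, and $Dh=0$ a.e.\ off $B$. By (B2) for the field $hz$ and Lemma~\ref{lem:layer},
\[
\int_E|Dh|+\int_Eh(-\operatorname{div}z)=-\int_E\operatorname{div}(hz)=\int hz\cdot dD\mathbf 1_E\le\int h\,d|D\mathbf 1_E|\le\int_E|Dh|+b\int_Eh .
\]
Thus $\int_Eh(-\operatorname{div}z-b)\le0$. But $-\operatorname{div}z>b$ on $\{h>0\}$, and $|E\cap\{h>0\}|>0$ because $h(x_0)=s>0$ and $x_0\in[E]$. This is a contradiction.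
\end{proof}

We need the bound for both $[M]$ and $M$. The set $M$ might contain null pieces outside $[M]$; perimeter does not see them, but they enlarge $C$. And the bound for $M$ does not contain the one for $[M]$, since the smaller set has larger jets.

\begin{lemma}\label{lem:Mcurv}
The sets $[M]$ and $M$ satisfy $\kappa\le a$ at each of their points.
\end{lemma}

\begin{proof}
For $[M]$ this is Lemma~\ref{lem:curv} with $E=M$, $b=a$, by Lemma~\ref{lem:union}. For $M$ we go back to $u$. Let $x_0\in M$, $(q,X)\in J^{2,+}_M0(x_0)$, $q\ne0$, and suppose $\kappa(q,X)>a$. Let $\zeta$ be the $\gamma$-polynomial of $(q,X)$ at $x_0$, with $\gamma$ and $r$ so small that $\overline B\subset\Omega$ for $B=B_r(x_0)$, that $D\zeta\ne0$ and $-\operatorname{div}(D\zeta/|D\zeta|)\ge a+\delta$ on $\overline B$ for some $\delta>0$, and that $\zeta\ge\frac\gamma2|\xi|^2$ on $M\cap\overline B$. Fix $0<s<\gamma r^2/8$. For $k>0$ let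
\[
Z=c+k(\zeta-s),\qquad\Sigma=\sigma(DZ)=\frac{D\zeta}{|D\zeta|}+k^{p-1}|D\zeta|^{p-2}D\zeta .
\]
Both are smooth near $\overline B$, and for small $k$ we have $Z\ge0$ and $-\operatorname{div}\Sigma>a$ in $B$. Let $R=\{r/2\le|\xi|\le r\}$. On $R\cap\{\zeta\ge s\}$ we have $Z\ge c\ge u$. The compact set $R\cap\{\zeta\le s\}$ does not meet $M$, because $\zeta\ge\gamma r^2/8>s$ on $M\cap R$; so $u\le c-\delta'$ on it for some $\delta'>0$, and $Z\ge c-\delta'$ on $\overline B$ for small $k$. Lemma~\ref{lem:comp} gives $u\le Z$ in $B$, but $Z(x_0)=c-ks<u(x_0)$.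
\end{proof}

\subsection*{From $M$ to its convex hull}
We want to show that $C$ minimizes $P-a|\cdot|$ among its subsets. Let $G_0$ minimize $P-a'|\cdot|$, with $a'>a$, among the subsets of a slightly larger container. By Lemma~\ref{lem:union}, $G_0$ contains $M$, and inside the container its boundary has curvature at least $a'$. The following smooth picture shows why such a boundary cannot touch a convex combination of copies of $M$. Let $x_i\in M$, $\mu_i>0$, $\sum\mu_i=1$, $m=\sum\mu_ix_i$. Suppose that near $x_i$ the boundary of $M$ is the graph $x_i+(\xi',f_i(\xi'))$, with $M$ below, $f_i(0)=0$, $Df_i(0)=0$ and $-\Delta f_i(0)\le a$. Moving all $x_i$ by the same $\xi'$ shows that the points $m+(\xi',\sum\mu_if_i(\xi'))$ lie in $\sum\mu_iM$. If $G_0\supset\sum\mu_iM$ is, near $m$, the region below a graph $m+(\xi',f(\xi'))$ with $f(0)=0$, then $f-\sum\mu_if_i$ has a minimum at $0$, so $-\Delta f(0)\le\sum\mu_i(-\Delta f_i(0))\le a<a'$. In the proof we deform the weights continuously from $(1,0,\dots,0)$, where the combination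 is $[M]$ and lies deep inside $G_0$, and we argue at a moment when the distance to the complement of $G_0$ is small but positive. The margin $s$ of the container provides the room: the distance function is smooth there, and the nearest point lies inside the container.

\begin{proposition}\label{prop:hull}
$P(C)-a|C|\le P(G)-a|G|$ for every measurable $G\subset C$.
\end{proposition}

\begin{proof}
Fix $a'>a$ and $s>0$, and let $C_s=\{\operatorname{dist}(\cdot,C)\le s\}$, a convex body. Let $G_0$ minimize $P(G)-a'|G|$ among measurable $G\subset C_s$. A minimizer exists: the functional is bounded below by $-a'|C_s|$, minimizing sequences have bounded perimeter, and (B3) and (B1) apply. We take $G_0$ Borel; $P(G_0)<\infty$. Let $E=\mathbb R^n\setminus G_0$ and $N=[E]$, a closed set that contains $\mathbb R^n\setminus C_s$. For $|h|\le s$ we have $M+h\subset C_s$, and Lemma~\ref{lem:union} gives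
\[
P(G_0\cup(M+h))-a'|G_0\cup(M+h)|\le P(G_0)-a'|G_0|-(a'-a)|(M+h)\setminus G_0| .
\]
By minimality $|(M+h)\setminus G_0|=0$ for $|h|\le s$.

\emph{Step 1: $\operatorname{dist}([M],N)\ge s$.} Let $x\in[M]$ and $|y_0-x|<s$; choose $\rho>0$ with $|y_0-x|+2\rho<s$. The Borel set $\{(h,y):|h|<s,\ y-h\in M,\ y\in E\}$ has null sections for each fixed $h$, so it is null. For fixed $y\in E\cap B_\rho(y_0)$ its section has measure $|M\cap B_s(y)|\ge|M\cap B_\rho(x)|>0$, since $B_\rho(x)\subset B_s(y)$. By Fubini's theorem $|E\cap B_\rho(y_0)|=0$, so $y_0\notin N$.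

\emph{Step 2: $N$ satisfies $\kappa\le-a'$ at every $z\in N$ with $\operatorname{dist}(z,C)<s$.} Choose $\rho_0$ with $B_{\rho_0}(z)\subset C_s$. For $G\subset E\cap B_{\rho_0}(z)$ the set $G_0\cup G$ is admissible, has measure $|G_0|+|G|$ and complement $E\setminus G$. Hence $P(E)=P(G_0)\le P(G_0\cup G)-a'|G|=P(E\setminus G)-a'|G|$, and Lemma~\ref{lem:curv} applies with $b=-a'$.

\emph{Step 3: $\operatorname{dist}(C,N)\ge s$.} Suppose not. Note that $\emptyset\ne[M]\subset M$ by (K4) and compactness of $M$. By (C1), a point of $C$ at distance less than $s$ from $N$ can be written as $\sum_{i=1}^{n+2}\lambda_i'x_i'$ with $\lambda'_1=0$, any $x'_1\in[M]$, and $x'_i\in M$ for $i\ge2$. With $\lambda_i=(1-\tau)\lambda_i'+\tau/(n+2)>0$ and $\tau>0$ small, $\sum\lambda_ix_i'$ still has distance less than $s$ from $N$. For $\theta\in[0,1]$ let $\mu(\theta)=(1-\theta)(1,0,\dots,0)+\theta\lambda$ and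
\[
\delta(\theta)=\min\Big\{\Big|\sum\mu_i(\theta)y_i-y\Big|:\ y_1\in[M],\ y_i\in M\ (i\ge2),\ y\in N\Big\}.
\]
The minimum exists because $[M]$ and $M$ are compact and $N$ is closed and nonempty, and $|\delta(\theta)-\delta(\theta')|\le2|\theta-\theta'|\max_M|x|$. We have $\delta(0)\ge s$ by Step~1 and $\delta(1)<s$. By the intermediate value theorem there is $\theta\in(0,1]$ with $0<\delta(\theta)<s$, and all $\mu_i=\mu_i(\theta)$ are positive. Let $(x_1,\dots,x_{n+2},z)$ be a minimizer, $m=\sum\mu_ix_i\in C$ and $e_0=(m-z)/|m-z|$. Then $\operatorname{dist}(z,C)<s$.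

Apply Theorem~\ref{thm:sums}, with $\varepsilon=1$, to the zero functions on $[M],M,\dots,M,N$ and to $\Phi=|\sum\mu_iy_i-y|$, which is smooth near the minimizer because $m\ne z$. There $D_{y_i}\Phi=\mu_ie_0$ and $D_y\Phi=-e_0$. We obtain $X_i$ and $X_z$ such that $(\mu_ie_0,X_i)$ lies in the closed superjet of $0$ at $x_i$ relative to $[M]$ for $i=1$ and to $M$ for $i\ge2$, and $(-e_0,X_z)\in\bar J^{2,+}_N0(z)$. Since $\sum\mu_i=1$, $\Phi$ is invariant under common translations of all its arguments, so $T(e,\dots,e)=0$ for $e\in\mathbb R^n$, and the matrix inequality tested with $(e,\dots,e)$ gives $\sum_iX_i+X_z\le0$. Let $\Pi=I-e_0\otimes e_0\ge0$. Since $A_1(\mu_ie_0)=\Pi/\mu_i$ and $A_1(-e_0)=\Pi$, Lemma~\ref{lem:Mcurv} gives $\operatorname{tr}(\Pi X_i)\ge-a\mu_i$ and Step~2 gives $\operatorname{tr}(\Pi X_z)\ge a'$. Therefore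
\[
0\ge\sum_i\operatorname{tr}(\Pi X_i)+\operatorname{tr}(\Pi X_z)\ge a'-a>0,
\]
a contradiction.

\emph{Step 4.} By Step~3 the set $\{\operatorname{dist}(\cdot,C)<s\}$ does not meet $N$, so it meets $E$ in a null set. The set $\{\operatorname{dist}(\cdot,C)=s\}$ lies in $\partial C_s$, since the distance to $C$ increases along the ray from the nearest point, and the boundary of a convex body is null. So $G_0=C_s$ up to a null set, and $P(C_s)-a'|C_s|\le P(G)-a'|G|$ for all measurable $G\subset C$. Let $s\to0$, using $\mathbf 1_{C_s}\to\mathbf 1_C$ in $L^1$ and (B1), and then $a'\to a$.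
\end{proof}

\begin{corollary}\label{cor:trace}
Inequality \eqref{eq:trace} holds.
\end{corollary}

\begin{proof}
By homogeneity assume $\eta\le1$. Proposition~\ref{prop:hull} applied to $C\setminus G$ gives $P(C)\le P(C\setminus G)+a|G|$ for all measurable $G\subset C$. Apply Lemma~\ref{lem:layer} with $E=C$, $b=a$, $h=\eta$, and use (B5).
\end{proof}

\section{The envelope is a subsolution}\label{sec:final}

Let $u^*=\psi(w^*)$ on $K$. By Lemmas~\ref{lem:basic} and~\ref{lem:reg}, $u^*$ is continuous on $K$, zero on $\partial K$, positive and $C^1$ in $\operatorname{int}K$, and $C=\{u^*=c\}=\{x\in\operatorname{int}K:Du^*(x)=0\}$. In the open set $V=\operatorname{int}K\setminus C$, Lemma~\ref{lem:field} with $\zeta=w^*$ shows that $\sigma(Du^*)$ is locally Lipschitz and that $-\operatorname{div}\sigma(Du^*)=\mathcal G(w^*,Dw^*,D^2w^*)\le a$ a.e.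

\begin{lemma}\label{lem:subsol}
For every Lipschitz $\eta\ge0$ with compact support in $\operatorname{int}K$,
\begin{equation}\label{eq:subsol}
\int_V\sigma(Du^*)\cdot D\eta\le\int_C|D\eta|+a\int\eta .
\end{equation}
\end{lemma}

\begin{proof}
We cut $\eta$ off near $C$ along the level sets of $u^*$, so that the error term can be computed by the coarea formula. For $0<r<c$ let $K_r=\{u^*\ge r\}$, a convex body with $C\subset K_r\subset\operatorname{int}K$. Its boundary is $\{u^*=r\}$: points with $u^*>r$ are interior, and points with $u^*=r$ are not, because $Du^*\ne0$ there. For $0<t<c/2$ let $\chi_t=\min\{1,(c-t-u^*)_+/t\}$. The function $\eta\chi_t\geq0$ is Lipschitz with support in $\operatorname{supp}\eta\cap\{u^*\le c-t\}$, a compact subset of $V$, so $\int\sigma(Du^*)\cdot D(\eta\chi_t)\le a\int\eta\chi_t$. We have $D\chi_t=-Du^*/t$ on $\{c-2t<u^*<c-t\}$ and $D\chi_t=0$ a.e.\ elsewhere, and $\sigma(Du^*)\cdot Du^*=(1+|Du^*|^{p-1})|Du^*|$. By (B4),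
\begin{equation}\label{eq:cut}
\int_V\chi_t\,\sigma(Du^*)\cdot D\eta\le a\int\eta\chi_t+\frac1t\int_{c-2t}^{c-t}\int_{\partial K_r}\eta\,(1+|Du^*|^{p-1})\,d\mathcal H^{n-1}dr .
\end{equation}

We bound the last term. As $r\uparrow c$ the compact sets $K_r$ decrease to $C$, so $\delta(r)=\max_{K_r}\operatorname{dist}(\cdot,C)\to0$. Since $Du^*$ is continuous and vanishes on $C$, it follows that $\max_{K_r}|Du^*|\to0$. Translate so that $\overline{B_\rho}\subset C$ for some $\rho>0$. Then $K_r\subset C+\overline{B_{\delta(r)}}\subset C+(\delta(r)/\rho)C=(1+\delta(r)/\rho)C$ by convexity, and (B5) gives $P(C)\le P(K_r)\le(1+\delta(r)/\rho)^{n-1}P(C)$, so $P(K_r)\to P(C)$. Let $\eta_0=\max\eta$. The sets $\{\eta_0-\eta>\tau\}$ are open and $\mathbf 1_{K_r}\to\mathbf 1_C$ in $L^1$, so (B1) and Fatou's lemma give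
\[
\int(\eta_0-\eta)\,d|D\mathbf 1_C|=\int_0^{\eta_0}|D\mathbf 1_C|(\{\eta_0-\eta>\tau\})\,d\tau\le\liminf_{r\uparrow c}\int(\eta_0-\eta)\,d|D\mathbf 1_{K_r}| .
\]
With $P(K_r)\to P(C)$ and (B5) this yields $\limsup_{r\uparrow c}\int_{\partial K_r}\eta\le\int_{\partial C}\eta$. Hence the upper limit of the last term of \eqref{eq:cut} as $t\to0$ is at most $\int_{\partial C}\eta\,d\mathcal H^{n-1}$.

Finally $\chi_t\to\mathbf 1_V$ pointwise in $\operatorname{int}K$, and $\sigma(Du^*)$ is bounded on $V\cap\operatorname{supp}\eta$. Letting $t\to0$ in \eqref{eq:cut} gives $\int_V\sigma(Du^*)\cdot D\eta\le a\int_V\eta+\int_{\partial C}\eta\,d\mathcal H^{n-1}$, and Corollary~\ref{cor:trace} finishes the proof.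
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(i) and (ii) for $n\ge2$]
Let $\tau>0$, and let $\eta=(u^*-\tau-u)_+$ in $\operatorname{int}K$ and $\eta=0$ elsewhere. Since $u\ge0$, the support of $\eta$ lies in $\{u^*\ge\tau\}$, a compact subset of $\operatorname{int}K$, and $\operatorname{int}K\subset\Omega$ by \eqref{eq:KinOmega}. As $u$ and $u^*$ are locally Lipschitz in $\operatorname{int}K$, $\eta$ is Lipschitz and $v=u+\eta\in W^{1,p}_0(\Omega)$. This is the step that needs the convexity of $\Omega$: without it the envelope need not give an admissible competitor. On the open set $\{\eta>0\}$ we have $v=u^*-\tau$ and $D\eta=Du^*-Du$; elsewhere $D\eta=0$ a.e. On $\{\eta>0\}\cap V$, \eqref{eq:sub} gives $j(Du)-j(Dv)\ge-\sigma(Du^*)\cdot D\eta$. On $\{\eta>0\}\cap C$ we have $Dv=0$ and $j(Du)-j(Dv)\ge|Du|=|D\eta|$. Therefore, by \eqref{eq:subsol},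
\[
F(u)-F(v)\ge-\int_V\sigma(Du^*)\cdot D\eta+\int_C|D\eta|+a\int\eta\ge0 .
\]
By (K1), $v=u$, that is $u^*\le u+\tau$ in $\operatorname{int}K$. Letting $\tau\to0$ gives $u\ge u^*>0$ in $\operatorname{int}K$. Together with $\{u>0\}\subset\operatorname{int}K$ this shows that $\{u>0\}=\operatorname{int}K$ is convex. On this set $w^*\ge w$, so $u^*\ge u$, and hence $w=w^*$ is concave there. Since $w=\alpha^{-\alpha}u^{(p-1)/(p+1)}$, the first sentence of (ii) follows. The sets $\{u>t\}$ for $t\ge0$ and $\{u\ge t\}$ for $t>0$ are superlevel sets of the concave function $w$ on $\{u>0\}$, and $\{u\ge0\}=\overline\Omega$; all are convex. In particular $M=\{u\ge c\}$ is convex.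
\end{proof}

\section{Regularity and the minimality of the plateau}\label{sec:iii}

\begin{proof}[Proof of Theorem~\ref{thm:main}(iii)]
We now know that $u=u^*$ on $\{u>0\}=\operatorname{int}K$, that $C=M$, and that $V=\{0<u<c\}$. So $u\in C^1(\{u>0\})$ and $Du\ne0$ in $V$. Since $\psi$ is smooth on $(0,\infty)$, Lemma~\ref{lem:reg} shows that $Du$ is locally Lipschitz in $V$, that is $u\in W^{2,\infty}_{\rm loc}(V)$. For $\varphi\in C_c^\infty(V)$ the second integral in \eqref{eq:EL} vanishes, and \eqref{eq:EL} for $\pm\varphi$ gives $-\operatorname{div}\sigma(Du)=a$ in $V$. As $D\sigma=A_1+A_p$, this reads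
\begin{equation}\label{eq:nondiv}
-\operatorname{tr}\big((A_1+A_p)(Du)\,D^2u\big)=a\qquad\text{a.e.\ in }V .
\end{equation}
Regard \eqref{eq:nondiv} as a linear equation with coefficients $(A_1+A_p)(Du(x))$. They are locally Lipschitz and locally uniformly elliptic in $V$, because $|Du|$ is locally bounded above and below by positive constants. By \cite[Thm.~9.19]{GT}, a $W^{2,2}_{\rm loc}$ solution of such an equation whose coefficients and right side are locally of class $C^{k-1,\beta}$, $k\ge1$, $\beta\in(0,1)$, is locally of class $C^{k+1,\beta}$. The case $k=1$ gives $u\in C^{2,\beta}_{\rm loc}(V)$. If $u\in C^{k+1,\beta}_{\rm loc}(V)$, the coefficients are in $C^{k,\beta}_{\rm loc}(V)$, so induction gives $u\in C^\infty(V)$. The left side of \eqref{eq:nondiv} is a real analytic function of $(Du,D^2u)$ for $Du\ne0$, and a smooth solution of a nonlinear elliptic equation with analytic structure is real analytic (Hopf, Morrey). So $u$ is real analytic in $V$.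

Proposition~\ref{prop:hull} with $C=M$ is the minimality statement. With the identity $P(M)=a|M|$ from (K5) it gives $P(G)-a|G|\ge P(M)-a|M|=0$ for every measurable $G\subset M$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{CIL}
Crandall, Ishii and Lions, \emph{User's guide}, Bull.\ AMS, 1992.

\bibitem{GT}
Gilbarg and Trudinger, Theorem 9.19.

\bibitem{MW}
\emph{Mini-Workshop: The p-Laplacian Operator and Applications},
\texttt{https://ems.press/content/serial-article-files/46439}.

\end{thebibliography}
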